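# Groups with lagrangian factor groups and chief factors of large rank

All groups are finite. We write $V{:}H$ for a semidirect product with normal subgroup $V$. For $g\in H$ and $w\in V$ the conjugate $gwg^{-1}$ is the image $g\cdot w$ of $w$ under the action of $g$. If $H$ acts on a vector space $W$, it acts on the dual space by $(g\,o)(w)=o(g^{-1}w)$.

## 1. Sign modules

Let $W$ be a finite vector space over $\mathbb F_2$, let $K$ be a group acting linearly on $W$, and put $H=W{:}K$. Let $O\subseteq W^*=\operatorname{Hom}(W,\mathbb F_2)$ be a single $K$-orbit of functionals. Let $p$ be an odd prime, and let $V$ be the $\mathbb F_p$-space with basis $\{b_o : o\in O\}$. Let $H$ act by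
$$w\,b_o=(-1)^{o(w)}\,b_o\quad(w\in W),\qquad g\,b_o=b_{go}\quad(g\in K). \tag{1}$$
So $W$ acts by diagonal sign matrices and $K$ by permutation matrices. This is an action of $H$: the relation to check is that $g$, $w$, $g^{-1}$ applied in turn give the action of the vector $g\cdot w$, and indeed
$$g\,w\,g^{-1}b_o=(-1)^{(g^{-1}o)(w)}b_o=(-1)^{o(gw)}b_o .$$

**Lemma 1.** (a) $V$ is an irreducible $\mathbb F_pH$-module of dimension $|O|$. (b) If $K$ is faithful on $W$ and $\bigcap_{o\in O}\ker o=0$, then $V$ is faithful. In that case $V$ is the unique minimal normal subgroup of $G=V{:}H$, and $C_G(V)=V$.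

*Proof.* (a) The lines $\mathbb F_pb_o$ afford pairwise distinct characters $w\mapsto(-1)^{o(w)}$ of $W$, because $p$ is odd. As $|W|$ is prime to $p$, every $W$-submodule of $V$ is a sum of some of these lines. The lines are permuted transitively by $K$, so an $H$-submodule contains none or all of them.

(b) Let $N$ be the kernel of $H$ on $V$. An element $w\in N\cap W$ satisfies $o(w)=0$ for all $o\in O$, so $w=0$. Hence $[N,W]\le N\cap W=1$, so $N\le C_H(W)$. Since $K$ is faithful on $W$ and $W$ is abelian, $C_H(W)=W$. So $N=N\cap W=1$. It follows that $C_G(V)=V$. Let $1\ne N\trianglelefteq G$. If $N\cap V=1$, then $[N,V]\le N\cap V=1$, so $N\le C_G(V)=V$, a contradiction. So $N\cap V\neq 1$, and $V\le N$ by irreducibility. $\square$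

**Example.** Take $W=\mathbb F_2^2$, $K=GL(2,2)\cong S_3$, and let $O$ be the set of three nonzero functionals. Then $H\cong S_4$. The module $V=\mathbb F_p^3$ is that of the permutation matrices together with the diagonal sign matrices of determinant $1$ (the three functionals sum to $0$). The group $p^3{:}S_4$ has a chief factor of order $p^3$.

Our main object is a tower of this kind,
$$G=V{:}\bigl(W{:}(P\times D)\bigr), \tag{2}$$
where $P$ is a $p$-group, $D$ is a $\{2,3\}$-group, $W$ is elementary abelian of $2$-power order, and $V$ is a sign module over $\mathbb F_p$ of very large dimension. It is a soluble group, and the unique minimal normal subgroup $V$ is a chief factor of order $p^{\dim V}$. The purpose of the lecture is to choose $P,D,W,O$ so well that $G$, and every quotient of $G$, has subgroups of *all* orders permitted by Lagrange's theorem.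

## 2. Lagrangian factor groups and $p$-supersolubility

**Definition.** A group $G$ is *lagrangian* if for every positive divisor $d$ of $|G|$ it has a subgroup of order $d$. It has *lagrangian factor groups* if $G/N$ is lagrangian for every $N\trianglelefteq G$, including $N=1$.

**Definition.** Let $p$ be a prime. A group is *$p$-supersoluble* if every chief factor of order divisible by $p$ has order $p$. The *$p$-rank* of $G$ is the largest $r$ such that $G$ has a chief factor of order $p^r$.

**Examples.**

* $A_4$ is not lagrangian, since it has no subgroup of order $6$.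
* $A_4\times C_2$ is lagrangian: the orders $1,2,3,4,12,24$ are clear, $6$ is $C_3\times C_2$, and $8$ is a Sylow subgroup. But its quotient $A_4$ is not lagrangian, so the condition on quotients is a real one.
* $S_4$ has quotients $S_4,S_3,C_2,1$. All are lagrangian; for $S_4$ the orders $1,2,3,4,6,8,12,24$ are realized by $1$, $C_2$, $C_3$, $V_4$, $S_3$, a Sylow $2$-subgroup, $A_4$, $S_4$. So $S_4$ has lagrangian factor groups. It has a chief factor $V_4$ of order $4$, so it is not $2$-supersoluble.

It is known that groups with lagrangian factor groups need not be supersoluble, and that there is no upper bound for their $p$-rank when $p=2$ or $p=3$. The paper "On a Class of Groups with Lagrangian Factor Groups" (https://www2.math.ethz.ch/EMIS/journals/PM/51f2/pm51f204.pdf) is the source of the following conjecture: every group with lagrangian factor groups is $p$-supersoluble for every prime $p\ne2,3$. The conjecture is false, and it fails at every prime $p\ge5$.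

**Theorem A.** Let $p\ge5$ be a prime and $n\ge1$. There is a finite soluble group $G$ with lagrangian factor groups having a chief factor of order $p^r$ with $r\ge n$. In particular (take $n\ge2$) $G$ is not $p$-supersoluble.

**Theorem B.** For every finite set $\pi$ of primes $\ge5$ and every $n$ there is one group with lagrangian factor groups whose $p$-rank is $\ge n$ for all $p\in\pi$ simultaneously.

Together with the facts quoted for $p=2,3$, no prime $p$ admits an upper bound on the $p$-rank of groups with lagrangian factor groups.

## 3. The missing order $\ell\,|H|$, and dimension two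

What goes wrong with $p^3{:}S_4$ for $p\ge5$?

**Lemma 2.** Let $\ell$ be a prime, $V$ an irreducible $\mathbb F_\ell H$-module with $\dim V\ge2$, and suppose $\ell\nmid|H|$. Then $V{:}H$ has no subgroup of order $\ell\,|H|$.

*Proof.* Let $L$ be such a subgroup. Since $V$ is a normal Sylow $\ell$-subgroup, $L\cap V$ is a Sylow $\ell$-subgroup of $L$, so $|L\cap V|=\ell$. Then $|LV|=|L||V|/\ell=|H||V|$, so $LV=V{:}H$. Now $L\cap V$ is normalized by $L$ and by the abelian group $V$. So it is a submodule of order $\ell$, against irreducibility. $\square$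

So $p^3{:}S_4$ has no subgroup of order $24p$ when $p\ge5$. The acting group $H$ must itself contain $p$-elements that can make up orders which $V$ cannot supply.

The natural models for $p=2,3$ are $S_4=\mathbb F_2^2{:}GL(2,2)$ and $\mathbb F_3^2{:}GL(2,3)$ (we shall see in Section 5 that the second has lagrangian factor groups, with a chief factor of order $9$). One would try to imitate them with $V=\mathbb F_p^2$ and an irreducible $H\le GL(2,p)$, $p\ge5$. This never works. By Lemma 2 we need $p\mid|H|$. A subgroup of order $p$ in $GL(2,p)$ is the full group of unipotent elements fixing a certain line pointwise. If $H$ had only one such subgroup, its line would be $H$-invariant. So $H$ has two, with different lines; in a basis taken from these lines they are the upper and the lower unitriangular group, which generate $SL(2,p)$. So $H\geq SL(2,p)$ is not soluble. But a lagrangian group has a subgroup of index $|G|_s$ (the $s$-part of $|G|$) for every prime $s$, hence is soluble by a classical theorem of P. Hall. So $H$, a quotient of $V{:}H$, is not lagrangian.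

**Dividing with remainder.** We therefore leave dimension two and take $V$ of huge dimension over a soluble $H$ that contains many $p$-elements. Consider an order $p^\gamma s$, where $s$ is the largest possible $p'$-part and $\gamma<\dim V$. Suppose the relevant $p'$-subgroup of $H$ leaves invariant only subspaces of $V$ whose dimension is a multiple of some number $e$. Write $\gamma=ec+a$ with $0\le a<e$. Then take an invariant subspace of dimension $ec$ from $V$, and the remaining factor $p^a$ from a $p$-subgroup $A$ of $H$. For this we need:

* $H$ has enough $p$-elements to realize every remainder $a\le e-1$;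
* the subspace of dimension $ec$ can be chosen invariant under $A$ as well, for every $c$.

But $H$ must be lagrangian too, and the same problem appears one level down. With $E$ the irreducible module for $C_p\wr C_p$ over $\mathbb F_2$ used below, $E{:}(C_p\wr C_p)$ has no subgroup of order $2|C_p\wr C_p|$, by Lemma 2. So $2$-elements must be placed in the acting group to cover remainders at the prime $2$; this is the role of $D$ in (2). Finally $D$ involves only the primes $2,3$, and there we can start by hand. So the tower is built from the bottom: $D$, then $W$, then $V$.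

## 4. Direct products and complete multisets

**Lemma 3.** A direct product $A\times B$ of lagrangian groups is lagrangian.

*Proof.* Let $d\mid|A||B|$ and $d_1=\gcd(d,|A|)$. Then $d/d_1$ divides $(|A|/d_1)|B|$ and is prime to $|A|/d_1$, so it divides $|B|$. Multiply a subgroup of $A$ of order $d_1$ and one of $B$ of order $d/d_1$. $\square$

**Lemma 4.** Let $N\trianglelefteq G=G_1\times\dots\times G_k$, $N_l=N\cap G_l$, $\bar G_l=G_l/N_l$. Then $G/N\cong(\prod_l\bar G_l)/\bar N$, where $\bar N\le\prod_lZ(\bar G_l)$ and $\bar N\cap\bar G_l=1$ for all $l$.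

*Proof.* Let $\bar N$ be the image of $N$ in $G/\prod_lN_l=\prod_l\bar G_l$. Since $[N,G_l]\le N\cap G_l=N_l$, $\bar N$ centralizes each $\bar G_l$, so it lies in the centre $\prod_l Z(\bar G_l)$. If $x\in N$ maps into $\bar G_l$, then $x=gy$ with $g\in G_l$ and $y\in\prod_jN_j\le N$. So $g\in N\cap G_l=N_l$, and $x$ has trivial image. $\square$

We also need to know which sizes occur for invariant subsets of a permutation action. An invariant set is a union of orbits, so this is a question about sub-sums of orbit sizes.

**Definition.** A finite multiset $S$ of positive integers with sum $\sigma$ is *complete* if every integer in $[0,\sigma]$ is the sum of a sub-multiset. For multisets $S,T$ let $S\cdot T$ be the multiset of all products $st$, $s\in S$, $t\in T$, with multiplicities; its sum is the product of the two sums. We write $\{1^x,d^y\}$ for $x$ ones and $y$ copies of $d$.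

If groups $A,B$ act on sets $X,X'$ with orbit-size multisets $S,S'$, then $A\times B$ has orbit-size multiset $S\cdot S'$ on $X\times X'$.

**Example and criterion.** If $s_1\le s_2\le\cdots$ and each $s_i\le1+s_1+\dots+s_{i-1}$, then $S$ is complete. This follows by induction: if the first $i-1$ terms give all of $[0,\sigma_{i-1}]$, adding $s_i$ gives also $[s_i,\sigma_{i-1}+s_i]$, and there is no gap. So $\{1,1,3,3\}$ is complete. The multisets $\{1,3\}$ and $\{1,1,6\}$ are not, since they miss $2$ and $3$ respectively.

**Lemma 5.** Let $S$ be complete with sum $\sigma$, let $T=\{1^x,d^y\}$, and suppose $x\sigma\ge d-1$. Then $S\cdot T$ is complete.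

*Proof.* $S\cdot T$ consists of $x$ copies of $S$ and $y$ copies of $S$ scaled by $d$. So its sub-sums include all $u+dv$ with $0\le u\le x\sigma$, $0\le v\le y\sigma$. Let $n\in[0,(x+dy)\sigma]$ and $v=\min(y\sigma,\lfloor n/d\rfloor)$. If $v=\lfloor n/d\rfloor$, then $0\le n-dv\le d-1\le x\sigma$. Otherwise $v=y\sigma<\lfloor n/d\rfloor$, and $0\le n-dy\sigma\le x\sigma$. In both cases take $u=n-dv$. $\square$

## 5. The group $D_1=\mathbb F_3^2{:}GL(2,3)$ and its powers

Let $T_1=\mathbb F_3^2$ and $D_1=T_1{:}GL(2,3)$, of order $2^4\cdot3^3$.

**Step 1: the quotients of $D_1$.** The purpose is a complete list with centres. $T_1$ is a faithful irreducible $GL(2,3)$-module, so $T_1$ is self-centralizing and, as in the proof of Lemma 1(b), it is the unique minimal normal subgroup of $D_1$. So proper quotients of $D_1$ are quotients of $GL(2,3)$. Put $Z=Z(GL(2,3))\cong C_2$, so $GL(2,3)/Z\cong S_4$. Let $N\trianglelefteq GL(2,3)$ with $N\not\le Z$. The image of $N$ in $S_4$ is a nontrivial normal subgroup, so it contains $V_4$, whose preimage is the normal quaternion group $Q_8\ge Z$. So $NZ\ge Q_8$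 and by Dedekind's law $(N\cap Q_8)Z=Q_8$. Since $Z=\Phi(Q_8)$ consists of non-generators, $N\cap Q_8=Q_8$. So $N\ge Q_8$, and the quotient is a quotient of $S_4/V_4\cong S_3$. Hence the quotients of $D_1$ are
$$D_1,\quad GL(2,3),\quad S_4,\quad S_3,\quad C_2,\quad 1 .$$
Here $GL(2,3)$ and $C_2$ have centre $C_2$, and the others have trivial centre (for $D_1$: a nontrivial centre would contain $T_1$, which is not central).

**Step 2: each of them is lagrangian.** $S_4$ was done in Section 2, and $S_3,C_2,1$ are clear. For $GL(2,3)$, of order $48$: a Sylow $2$-subgroup gives $1,2,4,8,16$. The group of upper triangular matrices, which is $S_3\times C_2$, gives $3,6,12$. $SL(2,3)$ and the whole group give $24,48$. For $D_1$ and order $2^x3^y$ with $x\le4$, $y\le3$: if $y\le1$, use a subgroup of $GL(2,3)$. If $y=2$, use $T_1{:}Q$ with $|Q|=2^x$. If $y=3$, use $T_1{:}Q$ with $Q\leq GL(2,3)$ of order $2^x\cdot3$.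

**Lemma 6.** For each $k\ge1$, $D=D_1^k$ has lagrangian factor groups.

*Proof.* By Lemma 4 a quotient is $(\prod\bar G_l)/\bar N$, with each $\bar G_l$ from the list and $\bar N$ in the product of the centres. Only the factors $GL(2,3)$ and $C_2$ have nontrivial centre. So the quotient is a direct product of copies of $D_1,S_4,S_3$ and one group $\hat R/\bar N$ with
$$\hat R=GL(2,3)^a\times C_2^b,\qquad \bar N\le Z(\hat R)\cong C_2^{a+b},\qquad|\bar N|=2^z .\tag{3}$$
By Lemma 3 it suffices to treat $\hat R/\bar N$, of order $2^{4a+b-z}3^a$. Its central subgroup $Z(\hat R)/\bar N$ has order $2^{c}$ with $c=a+b-z$, and the quotient by it is $\hat R/Z(\hat R)\cong S_4^a$, which is lagrangian. Let $2^x3^y$ divide the order.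

If $x\ge c$, then $x-c\le3a$, and we take the preimage of a subgroup of $S_4^a$ of order $2^{x-c}3^y$. If $x<c$, take the image of a subgroup $C_3^y$ of $\hat R$ ($y\le a$) times a subgroup of order $2^x$ of the central $2$-group $Z(\hat R)/\bar N$. $\square$

For $k=1$ this gives a group with lagrangian factor groups and a chief factor of order $9$.

## 6. An $8^k$-dimensional module $Y$ with invariant subspaces of every even dimension

We need a faithful $\mathbb F_2D$-module $Y$ that stays irreducible over every extension field, and yet has, for subgroups $M_a\leq D$ containing a full Sylow $3$-subgroup and having Sylow $2$-subgroups of order $2^a$, invariant subspaces of all even dimensions.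

**Step 1: definition of $Y$ and an eigenbasis.** Let $Y_1$ be the augmentation submodule (coefficient sum $0$) of the permutation module $\mathbb F_2[\mathbb F_3^2]$, on which $D_1$ acts through its affine action on $\mathbb F_3^2$. So $\dim Y_1=8$. Put $Y=Y_1^{\otimes k}$, with the $i$-th factor of $D=D_1^k$ acting on the $i$-th tensor factor. Let $X_1$ be the set of the $8$ nontrivial characters $\chi:T_1\to\mathbb F_4^*$ and put
$$v_\chi=\sum_{x\in\mathbb F_3^2}\chi(x)^{-1}[x]\in Y_1\otimes\mathbb F_4\qquad(\chi\in X_1).$$
The coefficient sum is $0$ since $\chi\ne1$. For $t\in T_1$ and $g\in GL(2,3)$,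
$$t\,v_\chi=\sum_x\chi(x)^{-1}[x+t]=\chi(t)\,v_\chi,\qquad g\,v_\chi=\sum_x\chi(x)^{-1}[gx]=v_{\chi\circ g^{-1}} .$$
The $v_\chi$ are nonzero with distinct $T_1$-characters, so they form a basis of $Y_1\otimes\mathbb F_4$. Let $\sigma$ be the Frobenius map $c\mapsto c^2$ acting on coefficients. As values of $\chi$ are cube roots of unity, $(\chi^{-1})^2=\chi$, so $\sigma(v_\chi)=v_{\chi^{-1}}$.

Let $F=T_1^k$ and $X=X_1^k$. For $\chi=(\chi_1,\dots,\chi_k)\in X$ put $v_\chi=v_{\chi_1}\otimes\dots\otimes v_{\chi_k}$. These vectors form a basis of $Y\otimes\mathbb F_4$. They afford distinct characters of $F$ (each $\chi_i$ is recovered by restricting to the $i$-th factor), $GL(2,3)^k$ permutes them transitively, and $\sigma(v_\chi)=v_{\chi^{-1}}$.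

**Step 2: $Y$ is absolutely irreducible.** Let $L$ be any field containing $\mathbb F_2$ and $L'\supseteq L$ a field containing $\mathbb F_4$. Since $|F|$ is odd, a $D$-submodule of $Y\otimes L'$ is the sum of its $F$-eigenspaces, so it is spanned by some of the $v_\chi$. By transitivity it is $0$ or everything. A submodule $U$ of $Y\otimes L$ gives the submodule $U\otimes_LL'$ of $Y\otimes L'$, so $U$ too is $0$ or everything.

**Step 3: $Y$ is faithful.** Let $N$ be the kernel and let $t=(t_1,\dots,t_k)\in N\cap F$. Then $\prod_i\chi_i(t_i)=1$ for all $\chi\in X$. Changing $\chi_i$ to $\chi_i^{-1}$ with the other coordinates fixed gives $\chi_i(t_i)^2=1$, and a cube root of unity with this property is $1$. This holds for every nontrivial $\chi_i$, so $t_i=0$. Thus $N\cap F=1$, so $[N,F]=1$ and $N\le C_D(F)=F$; hence $N=1$.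

**Step 4: the subgroups $M_a$.** Write the character group of $T_1$ additively, as a $2$-dimensional $\mathbb F_3$-space with basis $\xi,\eta$. Then $\chi^{-1}$ becomes $-\chi$, and $GL(2,3)$ acts on this space as its full general linear group. Choose $u,h\in GL(2,3)$ acting on characters by
$$u:\ \xi\mapsto\xi,\ \eta\mapsto\eta+\xi,\qquad\qquad h:\ \xi\mapsto\xi,\ \eta\mapsto-\eta .$$
Then $huh^{-1}=u^{-1}$, so $\langle u,h\rangle\cong S_3$. On $X_1$ the orbits of $\langle u\rangle$ are $\{\xi\}$, $\{-\xi\}$, $\eta+\mathbb F_3\xi$, $-\eta+\mathbb F_3\xi$, of sizes $1,1,3,3$. The orbits of $\langle u,h\rangle$ have sizes $1,1,6$. For $0\le a\le k$ let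
$$M_a=F{:}M_a',\qquad M_a'=\langle u,h\rangle^a\times\langle u\rangle^{k-a},\qquad|M_a|=2^a3^{3k}.\tag{4}$$

*$M_a$ has subgroups of order $2^a3^\beta$ for all $0\le\beta\le3k$.* Indeed $M_a$ has the normal Sylow $3$-subgroup $R=F{:}\langle u\rangle^k$ and a complement $B=\langle h\rangle^a$, elementary abelian of order $2^a$. Take a chief series of $M_a$ through $R$. On a chief factor inside $R$, the $3$-group $R$ has nonzero fixed points, and these form a submodule, so $R$ acts trivially. So the factor is an irreducible $\mathbb F_3B$-module, and it is one-dimensional because involutions are diagonalizable over $\mathbb F_3$ and $B$ is abelian. Hence there are normal subgroups $R_\beta\le R$ of $M_a$ of every order $3^\beta$, and $R_\beta B$ has order $2^a3^\beta$. (So $M_a$ is supersoluble.)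

**Step 5: invariant subspaces of $Y$.** We first recall Galois descent in the form we need. *If $S\le Y\otimes\mathbb F_4$ is an $\mathbb F_4$-subspace with $\sigma(S)=S$, then $\dim_{\mathbb F_2}(S\cap Y)=\dim_{\mathbb F_4}S$.* Let $\omega\in\mathbb F_4\setminus\mathbb F_2$, so $\omega^2=\omega+1$. For $s\in S$ the vectors $s+\sigma(s)$ and $\omega s+\omega^2\sigma(s)$ are in $S$ and fixed by $\sigma$, so they are in $S\cap Y$. Moreover $\omega^2\bigl(s+\sigma(s)\bigr)+\bigl(\omega s+\omega^2\sigma(s)\bigr)=(\omega^2+\omega)s=s$. So $S$ is spanned over $\mathbb F_4$ by $S\cap Y$. As $\mathbb F_2$-independent vectors of $Y$ are $\mathbb F_4$-independent, the dimensions agree.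

**Lemma 7.** If $0\le a\le k-2$, then $Y$ has $M_a$-invariant $\mathbb F_2$-subspaces of dimension $2c$ for every $0\le c\le8^k/2$.

*Proof.* Frobenius pairs $\chi$ with $-\chi$, so we choose one half of $X$ and count orbits there. Put
$$X_1^+=\{\xi\}\cup(\eta+\mathbb F_3\xi),\qquad X^+=X_1^{k-1}\times X_1^+ .$$
Then $X_1=X_1^+\sqcup-X_1^+$, hence $X=X^+\sqcup-X^+$ and $|X^+|=8^k/2$. Since $a\le k-1$, $M_a'$ acts on the last coordinate as $\langle u\rangle$, which preserves $X_1^+$. So $X^+$ is $M_a'$-invariant.

Let $\Psi^+\subseteq X^+$ be $M_a'$-invariant and $\Psi=\Psi^+\sqcup-\Psi^+$. The $\mathbb F_4$-span of $\{v_\chi:\chi\in\Psi\}$ is invariant under $F$ (which acts by scalars on each $v_\chi$), under $M_a'$ (which permutes these vectors), and under $\sigma$. By descent its intersection with $Y$ is an $M_a$-invariant $\mathbb F_2$-subspace of dimension $|\Psi|=2|\Psi^+|$.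

So we need invariant sets $\Psi^+$ of all sizes, that is, completeness of the multiset of $M_a'$-orbit sizes on $X^+$, which is
$$\{1,1,6\}^a\cdot\{1,1,3,3\}^{k-1-a}\cdot\{1,3\},\qquad k-1-a\ge1 .$$
First, $\{1,3\}\cdot\{1,1,3,3\}=\{1,1,3,3,3,3,9,9\}$ is complete by the criterion of Section 4: the partial sums before the terms are $0,1,2,5,8,11,14,23$. Its sum is $32$. Multiplying further by $\{1^2,3^2\}$ (needs $2\sigma\ge2$) or by $\{1^2,6\}$ (needs $2\sigma\ge5$) preserves completeness by Lemma 5. $\square$

The condition $a\le k-2$ is used to have the factor $\{1,1,3,3\}$ available. For $k=2$, $a=1$ the multiset is $\{1,1,6\}\cdot\{1,3\}=\{1,1,3,3,6,18\}$, and $15$ is not a sub-sum, because the terms other than $18$ add up to $14$.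

## 7. The groups $H_t=W{:}(P\times D)$

Fix a prime $p\ge5$. Let $\zeta$ be a primitive $p$-th root of unity over $\mathbb F_2$ and $\mathbb F_q=\mathbb F_2(\zeta)$, $q=2^f$. Let $E=\mathbb F_q^p$ with basis $e_1,\dots,e_p$. Let $z_i$ multiply $e_i$ by $\zeta$ and fix the other $e_j$, let $\tau$ permute the $e_j$ cyclically, and put $P_1=\langle z_1,\dots,z_p\rangle\langle\tau\rangle\cong C_p\wr C_p$, which is faithful on $E$ and of order $p^{p+1}$. Put
$$\varepsilon=\dim_{\mathbb F_2}E=fp,\qquad k=2\varepsilon+1,\qquad D=D_1^k,\qquad W_0=E\otimes_{\mathbb F_2}Y,\qquad m=\dim W_0=\varepsilon8^k .\tag{5}$$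
For example, $p=5$ gives $f=4$, $\varepsilon=20$, $k=41$; $p=7$ gives $f=3$, $\varepsilon=21$, $k=43$. In the second case $\mathbb F_q=\mathbb F_8$ does not contain $\mathbb F_4$, which is why absolute irreducibility of $Y$ was proved over all fields. The choice of $k$ is made so that remainders modulo $2\varepsilon$ are at most $2\varepsilon-1=k-2$, the bound in Lemma 7.

**Lemma 8.** $W_0$ is a faithful irreducible $\mathbb F_2(P_1\times D)$-module.

*Proof.* Let $U$ be a submodule and $W_{0,i}=\mathbb F_qe_i\otimes Y\cong\mathbb F_q\otimes Y$, so $W_0=\bigoplus_iW_{0,i}$. The element $\frac1p\sum_{n=0}^{p-1}z_i^n$ of $\mathbb F_2P_1$ acts as $1$ on $W_{0,j}$ for $j\ne i$ and as $\frac1p\sum_n\zeta^n=0$ on $W_{0,i}$. So $1-\frac1p\sum_nz_i^n$ is the projection onto $W_{0,i}$, and $U=\bigoplus_i(U\cap W_{0,i})$. Each $U\cap W_{0,i}$ is invariant under $z_i$, which is multiplication by $\zeta$, hence under $\mathbb F_q=\mathbb F_2[\zeta]$, and it is invariant under $D$. So it is an $\mathbb F_qD$-submodule of the irreducible module $\mathbb F_q\otimes Y$, that is, $0$ or $W_{0,i}$. As $\tau$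 permutes the $W_{0,i}$ transitively, $U=0$ or $U=W_0$.

The orders of $P_1$ and $D$ are coprime, so the kernel is the product of its intersections with $P_1$ and $D$. Both are trivial, because $E$ and $Y$ are faithful. $\square$

For $t\ge0$ let $W=W^{(1)}\oplus\dots\oplus W^{(t)}$ (copies of $W_0$) and $P=P^{(1)}\times\dots\times P^{(t)}$ (copies of $P_1$). Here $P^{(l)}$ acts on $W^{(l)}$ as $P_1$ on $W_0$ and trivially on the other summands, while **the one group $D$ acts on every $W^{(l)}$**. Put
$$H_t=W{:}(P\times D),\qquad|H_t|=p^{t(p+1)}\,2^{tm+4k}\,3^{3k}.$$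
By Lemma 8 the kernel of $P\times D$ on $W^{(l)}$ is exactly $\prod_{j\ne l}P^{(j)}$. So the irreducible modules $W^{(l)}$ have different kernels and are pairwise non-isomorphic; for $t\ge1$, $P\times D$ is faithful on $W$, and $C_{H_t}(W)=W$. Note $H_0=D$.

**Lemma 9.** Every quotient of $H_t$ is isomorphic to $H_{t'}\times(\text{a }p\text{-group})$ with $1\le t'\le t$, or to $(\text{a }p\text{-group})\times(\text{a quotient of }D)$.

*Proof.* Let $N\trianglelefteq H_t$. As $W$ is a direct sum of pairwise non-isomorphic irreducible modules, $N\cap W=\bigoplus_{l\in J}W^{(l)}$ for some $J$. Factor this out. We get $W'{:}(P\times D)$ with $W'=\bigoplus_{l\notin J}W^{(l)}$. The image $N'$ of $N$ satisfies $N'\cap W'=1$, hence $[N',W']=1$.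

Suppose $W'\ne0$. The kernel of $P\times D$ on $W'$ is $\bigcap_{l\notin J}\prod_{j\ne l}P^{(j)}=P_J:=\prod_{j\in J}P^{(j)}$, so the centralizer of $W'$ in $W'{:}(P\times D)$ is $W'\times P_J$. Thus $N'\le W'\times P_J$. As $N'\cap W'=1$, $N'$ embeds in $P_J$, so it is a $p$-group, and it lies in the unique Sylow $p$-subgroup $P_J$ of $W'\times P_J$. Since $P_J$ commutes with $W'$, with the other $P^{(l)}$ and with $D$, we have $W'{:}(P\times D)\cong H_{t-|J|}\times P_J$, and the quotient is $H_{t-|J|}\times P_J/N'$.

If $W'=0$, we have a quotient of $P\times D$. The orders of $P$ and $D$ are coprime, so it is a quotient of $P$ times a quotient of $D$. $\square$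

**Lemma 10.** For every $t\ge0$, every $A\le P$, every $0\le\alpha\le tm+4k$ and every $0\le\beta\le3k$, the group $W{:}(A\times D)$ has a subgroup of order $2^\alpha3^\beta|A|$.

*Proof.* It suffices to find $M\le D$ of order $2^x3^\beta$ and a $(P\times M)$-invariant subspace $U\le W$ with $\dim U+x=\alpha$, for then $U{:}(A\times M)$ has order $2^\alpha3^\beta|A|$. If $t=0$, take $U=0$ and use that $D$ is lagrangian (Lemma 6).

Let $t\ge1$. We fill whole summands first: write $\alpha=ml'+\alpha'$ with $l'=\min(t-1,\lfloor\alpha/m\rfloor)$. Either $l'=\lfloor\alpha/m\rfloor$ and $\alpha'<m$, or $l'=t-1$ and $\alpha'\le m+4k$; so $0\le\alpha'\le m+4k$ always. Put $U=W^{(1)}\oplus\dots\oplus W^{(l')}\oplus U'$ with $U'\le W^{(l'+1)}$ chosen as follows.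

* *If $\alpha'\ge m$:* let $U'=W^{(l'+1)}$ and let $M\le D$ have order $2^{\alpha'-m}3^\beta$. This exists since $\alpha'-m\le4k$ and $D$ is lagrangian.
* *If $\alpha'<m$:* divide by $2\varepsilon$, writing $\alpha'=2\varepsilon c+a$ with $0\le a\le2\varepsilon-1=k-2$. Then $c<m/(2\varepsilon)=8^k/2$. By Lemma 7 there is an $M_a$-invariant $Y_c\le Y$ of dimension $2c$. Let $M\le M_a$ have order $2^a3^\beta$ (Section 6, Step 4), and let $U'=E\otimes Y_c$ inside $W^{(l'+1)}=E\otimes Y$. It has dimension $2\varepsilon c$ and is $(P\times M)$-invariant. Then $\dim U+a=ml'+2\varepsilon c+a=\alpha$. $\square$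

**Corollary 11.** For every $t\ge0$, $H_t$ has lagrangian factor groups.

*Proof.* The $p$-group $P$ has subgroups $A$ of every order dividing $|P|$, so $H_t$ is lagrangian by Lemma 10, for every $t$. By Lemma 9 every quotient of $H_t$ is a direct product of a $p$-group and either some $H_{t'}$ or a quotient of $D$. All these are lagrangian (Lemma 6 for $D$), so Lemma 3 applies. $\square$

## 8. The group $G=V{:}H_t$ and the condition $t\ge e$

Let $t\ge1$. We apply the construction of Section 1 to $W$ and $K=P\times D$; we have to choose the orbit $O$.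

**Step 1: functionals on $E$.** For $1\le i\le p$ and $\rho\in\langle\zeta\rangle$ define
$$\varphi_{i,\rho}\in E^*=\operatorname{Hom}_{\mathbb F_2}(E,\mathbb F_2),\qquad\varphi_{i,\rho}\Bigl(\sum_jc_je_j\Bigr)=\operatorname{Tr}_{\mathbb F_q/\mathbb F_2}(\rho c_i).$$
As the trace form is nondegenerate, $\Phi=\{\varphi_{i,\rho}\}$ consists of $p^2$ distinct nonzero functionals. We have $z_i\varphi_{i,\rho}=\varphi_{i,\rho\zeta^{-1}}$, $z_j\varphi_{i,\rho}=\varphi_{i,\rho}$ for $j\ne i$, and $\tau$ permutes the indices $i$ cyclically. So $P_1$ permutes $\Phi$ transitively, and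
$$\text{the orbit sizes of }\langle z_1\rangle\text{ on }\Phi\text{ are }\{1^{p(p-1)},p\}.\tag{6}$$

**Step 2: the orbit $O$.** Choose $0\ne\nu\in Y^*$, let $\Delta$ be its $D$-orbit, and put $e=|\Delta|$. Since $D$ and $Y$ depend only on $p$, the number $e$ does not depend on $t$. Let
$$O=\{(\varphi_1\otimes\nu',\dots,\varphi_t\otimes\nu'):\varphi_l\in\Phi,\ \nu'\in\Delta\}\subseteq W^*=\bigoplus_{l=1}^tE^*\otimes Y^*,$$
with the *same* $\nu'$ in all coordinates. Over $\mathbb F_2$ equal nonzero pure tensors have equal factors, because factors are determined up to a scalar in $\mathbb F_2^*=\{1\}$. So $O$ is in bijection with $\Phi^t\times\Delta$. Under this bijection $P^{(l)}$ acts on the $l$-th factor $\Phi$ and $D$ acts on $\Delta$. Hence $P\times D$ is transitive on $O$, and $|O|=e\,p^{2t}$.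

**Step 3: the group $G$.** Let $V$ be the sign module (1) for $O$, so $r:=\dim V=e\,p^{2t}$, and let $G=V{:}H_t$. The group $P\times D$ is faithful on $W$. The intersection $\bigcap_{o\in O}\ker o$ is a submodule of $W$, so it is a sum of some of the $W^{(l)}$; it contains none of them, because every $o\in O$ is nonzero on every $W^{(l)}$. So it is $0$, and Lemma 1 applies. $V$ is irreducible and faithful, $C_G(V)=V$, and $V$ is the unique minimal normal subgroup of $G$. So every proper quotient of $G$ is a quotient of $H_t$, hence lagrangian by Corollary 11.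

**Proposition 12.** If $t\ge e$, then $G$ is lagrangian.

*Proof.* Let $p^\gamma2^\alpha3^\beta$ divide $|G|=p^{r+t(p+1)}2^{tm+4k}3^{3k}$.

*Case $\gamma\ge r$.* Choose $A\le P$ with $|A|=p^{\gamma-r}$ and, by Lemma 10, a subgroup $L\le W{:}(A\times D)$ of order $2^\alpha3^\beta|A|$. Then $V{:}L$ has order $p^\gamma2^\alpha3^\beta$.

*Case $\gamma<r$.* Write $\gamma=ec+a$ with $0\le a\le e-1$; then $0\le c<p^{2t}$. As $a\le e-1\le t$, we may put
$$A=\prod_{l=1}^a\langle z_1^{(l)}\rangle\le P,\qquad|A|=p^a,$$
where $z_1^{(l)}$ is the element $z_1$ of $P^{(l)}$. By (6) the multiset of $A$-orbit sizes on $\Phi^t$ is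
$$\{1^{p(p-1)},p\}^a\cdot\{1^{p^2}\}^{t-a}.$$
Starting from the complete multiset $\{1\}$, Lemma 5 shows that it is complete: for each factor $\{1^{p(p-1)},p\}$ the condition $p(p-1)\sigma\ge p-1$ holds, and for $\{1^{p^2}\}$ it is trivial (take $d=1$, $y=0$). Its sum is $p^{2t}$. So there is an $A$-invariant subset $\Theta\subseteq\Phi^t$ with $|\Theta|=c$.

Let $V_\Theta$ be the span of the $b_o$ with $o\in\Theta\times\Delta$. It is invariant under $W$ (which acts by scalars on each $b_o$), under $A$ (which preserves $\Theta$ and fixes the $\Delta$-coordinate), and under $D$ (which fixes the $\Phi^t$-coordinates and preserves $\Delta$). Its dimension is $ec$. By Lemma 10 take $L\le W{:}(A\times D)$ of order $2^\alpha3^\beta p^a$. Then $V_\Theta{:}L$ is a subgroup of order $p^{ec+a}2^\alpha3^\beta=p^\gamma2^\alpha3^\beta$. $\square$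

**Proof of Theorem A.** Let $t\ge\max(e,n)$. By Proposition 12 and Step 3, $G=V{:}H_t$ has lagrangian factor groups. It is soluble, since $V,W$ are abelian, $P$ is a $p$-group and $D=D_1^k$ is soluble. Its chief factor $V$ has order $p^r$ with $r=e\,p^{2t}\ge n$ and $r\geq 2$, so $G$ is not $p$-supersoluble. $\square$

**Why $t$ must be large and $D$ must be shared.** A lower bound on $t$ is really needed: if $t(p+1)<e-1$, then $G$ is not lagrangian. Suppose $L\le G$ has order $p^{e-1}2^{tm+4k}3^{3k}$. Then $LV/V$ is a subgroup of the soluble group $H_t$ with full $\{2,3\}$-part. So by Hall's theorem it contains a conjugate of $W{:}D$, and $L\cap V$ is invariant under this conjugate. A $(W{:}D)$-invariant subspace of $V$ is spanned by the $b_o$ with $o$ in a $D$-invariant subset of $\Phi^t\times\Delta$, and $D$-orbits there have size $e$. So $e$ divides $\dim(L\cap V)\le e-1$; hence $L\cap V=0$, and $p^{e-1}$ divides $|P|=p^{t(p+1)}$, a contradiction. For $t=1$ this really happens: $\Delta$ spans the irreducible module $Y^*$, so $e\ge8^k$, and $k=2fp+1$ makes $8^k-1>p+1$.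

The same computation shows what goes wrong if each $W^{(l)}$ is given its own copy $D^{(l)}$ of $D$ and $O$ is replaced by all $(\varphi_1\otimes\nu_1,\dots,\varphi_t\otimes\nu_t)$ with $\nu_l\in\Delta$ independent. The orbits of $D^{(1)}\times\dots\times D^{(t)}$ then have size $e^t$, and a subgroup with full $\{2,3\}$-part and $p$-part $p^{e^t-1}$ would force $e^t-1\le t(p+1)$. But $e^t-1\ge t(e-1)>t(p+1)$. With one shared $D$, the block size $e$ stays fixed while the supply of $p$-elements grows with $t$.

## 9. Several primes at once

**Proof of Theorem B.** For each $p\in\pi$ let $G_p$ be a group from Section 8 (with its $t\ge e$) of $p$-rank $\ge n$, with associated $D_{(p)}=D_1^{k_p}$. Put $G=\prod_{p\in\pi}G_p$. The chief factor $V_p$ of $G_p$ is also a chief factor of $G$, so the $p$-rank of $G$ is $\ge n$ for all $p\in\pi$. It remains to show that every quotient of $G$ is lagrangian.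

**Step 1: the shape of a quotient.** By Lemma 4 a quotient of $G$ is $(\prod_pQ_p)/\bar N$, where $Q_p$ is a quotient of $G_p$, $\bar N\le\prod_pZ(Q_p)$, and $\bar N\cap Q_p=1$ for all $p$. By Section 8 and Lemma 9 each $Q_p$ is one of

1. $G_p$;
2. $H_{t'}\times(p\text{-group})$ with $t'\ge1$, where $H_{t'}$ is formed for the prime $p$;
3. $(p\text{-group})\times\bar D_p$ with $\bar D_p$ a quotient of $D_{(p)}$.

**Step 2: the centres.** In case 1 the centre is trivial: otherwise it would contain the unique minimal normal subgroup $V_p$, so that $G_p=C_{G_p}(V_p)=V_p$, which is false. In case 2, $Z(H_{t'})=1$. Indeed $Z(H_{t'})\le C_{H_{t'}}(W)=W$, so it consists of vectors of $W$ fixed by $P\times D$; and there is no nonzero one, since $W$ is a sum of irreducible modules on which $P\times D$ acts nontrivially. So in case 2 the centre of $Q_p$ is a $p$-group.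

In case 3, $Z(\bar D_p)$ is a $2$-group. As in the proof of Lemma 6, $\bar D_p$ is a direct product of copies of the centreless groups $D_1,S_4,S_3$ and a group $\hat R/\bar N_0$ with $\hat R=GL(2,3)^a\times C_2^b$ and $\bar N_0\le Z(\hat R)$. Its order involves only $2$ and $3$. A nontrivial central $3$-element of $\hat R/\bar N_0$ is not in the $2$-group $Z(\hat R)/\bar N_0$, so it would map to a nontrivial central element of $\hat R/Z(\hat R)\cong S_4^a$, which is centreless. So in case 3 the centre of $Q_p$ is a $p$-group times the $2$-group $Z(\bar D_p)$.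

**Step 3: $\bar N$ is a $2$-group.** By Step 2 only $2$ and the primes in $\pi$ can divide $|\prod_pZ(Q_p)|$. For $q\in\pi$ all $q$-elements of $\prod_pZ(Q_p)$ lie in $Z(Q_q)$. Since $\bar N\cap Q_q=1$, $\bar N$ has no nontrivial $q$-element. So $\bar N$ is a $2$-group, and it lies in the Sylow $2$-subgroup of the abelian group $\prod_pZ(Q_p)$, which is $\prod Z(\bar D_p)$, the product over those $p$ for which case 3 occurs.

**Step 4: conclusion.** The quotient is therefore a direct product of some groups $G_p$, some $H_{t'}$, some $p$-groups for various $p\in\pi$, and the group $(\prod\bar D_p)/\bar N$. The last one is a quotient of a power $D_1^{k'}$ with $k'=\sum k_p$ over the primes in case 3, so it is lagrangian by Lemma 6. The $G_p$ are lagrangian by Proposition 12, the $H_{t'}$ by Corollary 11, and groups of prime power order are lagrangian. By Lemma 3 the quotient is lagrangian. $\square$
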